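# The distance from a normal operator to the operators with $Q^n=0$

## Projections, normal operators, nilpotents, and the number $\nu_n$

Throughout, $H$ is a complex Hilbert space, $B(H)$ is the algebra of bounded operators on $H$, and $\|\cdot\|$ is the operator norm, $\|A\|=\sup\{\|Ax\|:\|x\|=1\}$. For $H=\mathbb C^n$ with its usual inner product, $B(H)$ is the matrix algebra $\mathbf M_n(\mathbb C)$. The integer $n$ is always at least $1$.

**Projection.** In these notes "projection" means orthogonal projection: $P=P^*=P^2$. We write $P\le P'$ when the range of $P$ lies in the range of $P'$. *Example:* if $e_1,\dots,e_n$ is an orthonormal basis of $\mathbb C^n$, the projections $P_k$ onto $\mathrm{span}(e_1,\dots,e_k)$ satisfy $0=P_0\le P_1\le\dots\le P_n=I$. For any operator $A$, the matrix of $AP_k$ consists of the first $k$ columns of $A$ (then zeros), and the matrix of $P_kA$ consists of the first $k$ rows of $A$.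

**Normal operator.** $N$ is normal if $N^*N=NN^*$. *Example:* $N=\frac12\begin{pmatrix}1&1\\1&1\end{pmatrix}$ is self-adjoint, hence normal. It is the projection onto the line through $(1,1)$, so $\|N\|=1$.

**Nilpotent of order at most $n$.** This means $Q^n=0$. *Example:* on $\mathbb C^n$ let $Qe_1=0$ and $Qe_{j+1}=e_j$ for $1\le j\le n-1$. Then $\ker Q^k=\mathrm{span}(e_1,\dots,e_k)$. For $n\ge2$ this $Q$ is not normal: $\|Qe_1\|=0$ while $\|Q^*e_1\|=\|e_2\|=1$.

**Hyponormal operator.** $T$ is hyponormal if $TT^*\le T^*T$, where $A\le B$ means that $B-A$ is self-adjoint with $\langle (B-A)x,x\rangle\ge0$ for all $x$. *Example:* every normal operator. A non-normal example is the shift $S(x_1,x_2,\dots)=(0,x_1,x_2,\dots)$ on $\ell^2$: here $S^*S=I$, while $SS^*$ is the projection onto the sequences with first coordinate $0$.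

**Positive part.** For self-adjoint $A$, the operator $A_+$ is $f(A)$ with $f(t)=\max(t,0)$. It satisfies $A\le A_+\le\|A_+\|\,I$. *Example:* $\mathrm{diag}(1,-2)_+=\mathrm{diag}(1,0)$, of norm $1$.

**The number $\nu_n$.** Put
$$\nu_n=\min\{\|N-Q\| : N,Q\in\mathbf M_n(\mathbb C),\ N\text{ normal},\ \|N\|=1,\ Q^n=0\}.$$
The minimum is attained. The normal matrices of norm $1$ form a compact set, and the matrices with $Q^n=0$ form a closed set. The choice $Q=0$ gives distance $1$, while $\|Q\|>2$ gives $\|N-Q\|>1$, so we may restrict to $\|Q\|\le2$. A continuous function on a compact set attains its minimum. *Example:* for $n=1$ the condition $Q^1=0$ forces $Q=0$, and $|N|=1$, so $\nu_1=1$.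

We use the following textbook facts.

1. $\|A^*\|=\|A\|$ and $\|AA^*\|=\|A\|^2$. If $0\le A\le B$, then $\|A\|\le\|B\|$.
2. For a projection $P$ and a vector $v$, $\|v\|^2=\|Pv\|^2+\|(I-P)v\|^2$.
3. If $A\ge0$ and $\langle Ax,x\rangle=0$, then $Ax=0$.
4. (Schur) A nilpotent matrix is strictly upper triangular in a suitable orthonormal basis.
5. If $N$ is normal, then $\|Ny\|=\|N^*y\|$ for every $y$, because $\|Ny\|^2=\langle N^*Ny,y\rangle=\langle NN^*y,y\rangle=\|N^*y\|^2$. Since $N-\lambda$ is normal too, $Nx=\lambda x$ implies $N^*x=\bar\lambda x$.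
6. If $N$ is normal, its spectral radius is $\|N\|$, so some $\lambda\in\sigma(N)$ has $|\lambda|=\|N\|$.

Fact 6 gives approximate eigenvectors: there are unit vectors $x_j$ with $(N-\lambda)x_j\to0$. Otherwise $\|(N-\lambda)x\|\ge c\|x\|$ for some $c>0$, and by fact 5 also $\|(N-\lambda)^*x\|\ge c\|x\|$. Then $N-\lambda$ is injective with closed range, and its range is dense because the adjoint is injective. So $N-\lambda$ is invertible, contradicting $\lambda\in\sigma(N)$.

## A lower bound of order $n^{-1/2}$

A normal operator of norm $1$ has a spectral point on the unit circle, while a nilpotent has spectrum $\{0\}$. Still, the two can be close when $n$ is large. The problem quotes this known result: for each $n$ there are a normal $L\in\mathbf M_n(\mathbb C)$ with $\|L\|=1\in\sigma(L)$ and a nilpotent $Q\in\mathbf M_n(\mathbb C)$ with $\|L-Q\|<5(\pi/n)^{1/2}$. In our notation, $\nu_n<5\sqrt{\pi/n}$.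

Can they be closer than order $n^{-1/2}$? The conjecture we study, whose source is "On The Distance Between Similarity Orbits", says no: there should be an absolute constant $C>0$ such that
$$\inf\{\|N-Q\| : Q\in\mathbf M_n(\mathbb C),\ Q^n=0\}\ \ge\ C/\sqrt n$$
for all normal $N\in\mathbf M_n(\mathbb C)$ with $\|N\|=1$, $n=1,2,\dots$. Equivalently, $\nu_n\ge C/\sqrt n$ for all $n$. The conjecture is true, with $C=1$.

**Theorem 1.** Let $H$ be any Hilbert space, $N\in B(H)$ normal, and $Q\in B(H)$ with $Q^n=0$. Then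
$$\|N-Q\|\ \ge\ \|N\|/\sqrt n.$$
In particular, if $N\in\mathbf M_n(\mathbb C)$ is normal and $\|N\|=1$, then $\inf\{\|N-Q\|:Q\in\mathbf M_n(\mathbb C),\ Q^n=0\}\ge1/\sqrt n$.

Since $\nu_1=1$, no constant $C>1$ works for all $n$, so $C=1$ is the largest admissible absolute constant. Together with the quoted result, Theorem 1 shows that the rate $n^{-1/2}$ is exact up to a constant factor.

Normality cannot simply be dropped: if $N$ is replaced by a nonzero operator $T$ with $T^n=0$, the choice $Q=T$ gives distance $0$.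

## Sizes one and two by hand

For $n=1$ we have seen $\nu_1=1$.

Let $n=2$, let $N$ be normal with $\|N\|=1$, and put $E=N-Q$, $\varepsilon=\|E\|$. By Schur's theorem choose an orthonormal basis in which $Q=\begin{pmatrix}0&q\\0&0\end{pmatrix}$. The entry $q$ is arbitrary, so $E$ tells us nothing directly about the upper right entry of $N$. Everything else is controlled.

* The first column of $Q$ is zero, so $\|Ne_1\|=\|Ee_1\|\le\varepsilon$.
* By normality $\|N^*e_1\|=\|Ne_1\|\le\varepsilon$: the first row of $N$ has norm at most $\varepsilon$. This controls the hidden entry.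
* The second row of $Q$ is zero, so the second row of $N$ is that of $E$ and has norm at most $\varepsilon$.

The sum of the squared moduli of the entries of $N$ is therefore at most $2\varepsilon^2$. That sum is at least $\|N\|^2=1$, so $\varepsilon\ge1/\sqrt2$.

This value is attained. Take
$$N=\frac12\begin{pmatrix}1&1\\1&1\end{pmatrix},\qquad Q=\begin{pmatrix}0&1\\0&0\end{pmatrix},\qquad N-Q=\frac12\begin{pmatrix}1&-1\\1&1\end{pmatrix}. \tag{1}$$
The columns of $N-Q$ are orthogonal, each of norm $1/\sqrt2$, so $N-Q$ is $1/\sqrt2$ times a unitary. Hence $\nu_2=1/\sqrt2$.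

## Two arguments that stop at order $1/n$

**Comparing $n$-th powers.** The first thing to try is to use $Q^n=0$ directly. Let $\|N\|=1$, so $\|N^n\|=1$ by normality. Telescoping,
$$N^n=N^n-Q^n=\sum_{k=0}^{n-1}N^k(N-Q)Q^{n-1-k}.$$
Since $\|Q\|\le1+\varepsilon$, we get $1\le\varepsilon\sum_{j=0}^{n-1}(1+\varepsilon)^j=(1+\varepsilon)^n-1$. Thus $\varepsilon\ge2^{1/n}-1$, which behaves like $(\log2)/n$. The argument stalls where the $n$ error terms are added by the triangle inequality: each costs about $\varepsilon$, and the total is of order $n\varepsilon$. To reach $n^{-1/2}$ we need the *squares* of $n$ errors to add, so we need errors that are orthogonal to each other.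

**The two-by-two argument with the Frobenius norm.** The argument for $n=2$ did add squares, so let us extend it. Let $\|A\|_F^2$ be the sum of the squared moduli of the entries of $A$. Take a Schur basis for $Q$, let $P_k$ project onto $\mathrm{span}(e_1,\dots,e_k)$, and put $R_k=I-P_k$. Strict upper triangularity says $R_{k-1}QP_k=0$. Splitting the first $k$ columns of $N$ after row $k-1$,
$$\|NP_k\|_F^2=\|P_{k-1}NP_k\|_F^2+\|R_{k-1}EP_k\|_F^2\le\|P_{k-1}N\|_F^2+\|R_{k-1}EP_k\|_F^2 .$$
Normality gives $\|Ne_j\|=\|N^*e_j\|$ for each $j$, so $\|P_{k-1}N\|_F=\|NP_{k-1}\|_F$, and we have a recursion. But $R_{k-1}EP_k$ is a block with $n-k+1$ rows and $k$ columns. Its operator norm is at most $\varepsilon$, and all we may conclude about its squared Frobenius norm is the bound $\min(k,n-k+1)\,\varepsilon^2$. Summing over $k$,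
$$1\le\|N\|_F^2\le\varepsilon^2\sum_{k=1}^n\min(k,n-k+1)\le\frac{(n+1)^2}4\,\varepsilon^2,$$
so $\varepsilon\ge2/(n+1)$: order $1/n$ again. For $n=2$ the two blocks had a single column and a single row, so nothing was lost. From $n=3$ on, the loss comes from measuring a block in the Frobenius norm when the hypothesis controls it only in the operator norm.

The recursion itself is sound. The cure is to run it in the operator norm.

## Row bounds from column bounds along the kernels of $Q^k$

Here is the mechanism. On $\ker Q$ the operator $Q$ vanishes, so $N$ has size at most $\varepsilon$ there. By normality $N^*$ is equally small there; that is, the component of $Nx$ in $\ker Q$ is small for *every* unit vector $x$. Now let $x\in\ker Q^2$. The component of $Nx$ in $\ker Q$ is small by what was just said. The component orthogonal to $\ker Q$ is small because $Qx\in\ker Q$ contributes nothing to it. These components are orthogonal, so their squares add. Then continue with $\ker Q^3$, and so on.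

We isolate what is needed of the projections, since other chains are used later.

**Lemma 1.** Let $N$ be normal, $Q\in B(H)$, $\varepsilon=\|N-Q\|$, and let $0=P_0\le P_1\le\dots\le P_n=I$ be projections with
$$(I-P_{k-1})\,Q\,P_k=0\qquad(1\le k\le n). \tag{2}$$
Then
$$\|P_kN\|^2=\|NP_k\|^2\le k\varepsilon^2\qquad(0\le k\le n). \tag{3}$$

*Proof.* **Step 1: below the staircase, $N$ agrees with the error.** Put $E=N-Q$. By (2), $(I-P_{k-1})NP_k=(I-P_{k-1})EP_k$, which has norm at most $\varepsilon$.

**Step 2: normality exchanges rows and columns.** For every projection $P$,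
$$\|PN\|=\|(PN)^*\|=\|N^*P\|=\|NP\|. \tag{4}$$
The last equality holds because $\|N^*Px\|=\|NPx\|$ for every $x$.

**Step 3: the recursion, by splitting $NP_kx$ orthogonally.** For every $x\in H$,
$$\|NP_kx\|^2=\|P_{k-1}NP_kx\|^2+\|(I-P_{k-1})NP_kx\|^2\le\left(\|P_{k-1}N\|^2+\varepsilon^2\right)\|x\|^2 .$$
Here the first term was bounded using $\|P_kx\|\le\|x\|$ and the second using Step 1. Taking the supremum over unit vectors $x$ and applying (4) with $P=P_{k-1}$,
$$\|NP_k\|^2\le\|NP_{k-1}\|^2+\varepsilon^2 .$$

**Step 4: induction.** Since $NP_0=0$, we get $\|NP_k\|^2\le k\varepsilon^2$, and (4) gives the equality in (3). $\blacksquare$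

*Proof of Theorem 1.* **The purpose is to exhibit a chain satisfying (2).** Let $P_k$ be the projection onto $\ker Q^k$, $0\le k\le n$. These kernels increase, $\ker Q^0=\{0\}$, and $\ker Q^n=H$. If $Q^kx=0$, then $Q^{k-1}(Qx)=0$, so $Q$ maps $\ker Q^k$ into $\ker Q^{k-1}$, which is (2). Taking $k=n$ in (3) gives $\|N\|^2\le n\varepsilon^2$. $\blacksquare$

Only $Q^n=0$ was used, never the dimension of $H$. Normality entered only through (4), and (4) fails badly for the nilpotent shift $Qe_{j+1}=e_j$ with $n\ge2$: there $QP_1=0$, while $P_1Qe_2=e_1$.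

## The same estimate from the other end

Lemma 1 builds up from $\ker Q$. Passing to adjoints, one can also build down from the top of the chain. Having both estimates is what sharpens Theorem 1.

**Lemma 2.** In the situation of Lemma 1 put $R_k=I-P_k$. Then
$$\|R_kN\|^2=\|NR_k\|^2\le(n-k)\varepsilon^2\qquad(0\le k\le n). \tag{5}$$

*Proof.* **We check that Lemma 1 applies to $N^*$, $Q^*$ and the reversed chain $P'_k=R_{n-k}$.** The operator $N^*$ is normal, $\|N^*-Q^*\|=\varepsilon$, and $0=R_n\le R_{n-1}\le\dots\le R_0=I$. Condition (2) for the new data reads $(I-R_{n-k+1})Q^*R_{n-k}=P_{n-k+1}Q^*R_{n-k}=0$. With $l=n-k+1$ this is $P_lQ^*R_{l-1}=0$, the adjoint of $R_{l-1}QP_l=0$, which is (2) for the original data. So Lemma 1 gives $\|R_{n-k}N^*\|^2=\|N^*R_{n-k}\|^2\le k\varepsilon^2$. Replace $k$ by $n-k$, and take adjoints: $\|R_kN^*\|=\|NR_k\|$ and $\|N^*R_k\|=\|R_kN\|$. $\blacksquare$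

## Equality $\nu_n=1/\sqrt n$ holds only for $n=1,2$

**Theorem 2.** $\nu_n=1/\sqrt n$ for $n=1,2$, and $\nu_n>1/\sqrt n$ for all $n\ge3$.

The cases $n=1,2$ were done by hand. For $n\ge3$, Theorem 1 gives $\nu_n\ge1/\sqrt n$, and the minimum defining $\nu_n$ is attained. So it is enough to show that equality cannot hold for any pair. The plan is to show that equality forces $N$ to be a specific rank-one matrix, and then that no $Q$ fits it.

*Proof for $n\ge3$.* Suppose $N$ is normal, $\|N\|=1$, $Q^n=0$ and $\varepsilon=\|N-Q\|=1/\sqrt n$.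

**Step 1: set up a chain with one-dimensional steps.** By Schur's theorem choose an orthonormal basis $e_1,\dots,e_n$ in which $Q$ is strictly upper triangular, and let $P_k$ be the projection onto $\mathrm{span}(e_1,\dots,e_k)$. Then $Qe_j\in\mathrm{span}(e_1,\dots,e_{j-1})$ for each $j$, so (2) holds, and with it (3) and (5).

**Step 2: the two estimates pin down a top eigenvector.** Let $Nx=\lambda x$ with $\|x\|=|\lambda|=1$; by fact 5, $N^*x=\bar\lambda x$. From (3), $\|P_kx\|^2=\|P_kNx\|^2\le k\varepsilon^2=k/n$. From (5), $\|R_kx\|^2=\|R_kNx\|^2\le(n-k)/n$. The left sides add up to $1$, and so do the right sides, so both are equalities: $\|P_kx\|^2=k/n$ for all $k$. Subtracting consecutive values, every coordinate of $x$ has modulus $1/\sqrt n$. Multiplying the $e_j$ by unimodular scalars changes neither the $P_k$ nor the strict upper triangularity of $Q$, so we may assume $x=n^{-1/2}\sum_je_j$.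

**Step 3: $N$ is determined.** By (3),
$$\|NP_kx\|=\|NP_k(P_kx)\|\le\sqrt{k/n}\,\|P_kx\|=k/n .$$
On the other hand,
$$\langle NP_kx,x\rangle=\langle P_kx,N^*x\rangle=\langle P_kx,\bar\lambda x\rangle=\lambda\|P_kx\|^2=\lambda k/n .$$
So $|\langle NP_kx,x\rangle|=k/n\ge\|NP_kx\|\,\|x\|$. This is equality in the Cauchy–Schwarz inequality, so $NP_kx$ is a multiple of $x$. Pairing with the unit vector $x$ identifies the multiple: $NP_kx=\lambda\frac kn\,x$. Subtract the identities for $k=j$ and $k=j-1$. Since $P_jx-P_{j-1}x=n^{-1/2}e_j$, we get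
$$Ne_j=\frac{\lambda}{\sqrt n}\,x=\frac\lambda n\sum_ie_i .$$
Every matrix entry of $N$ equals $\lambda/n$.

**Step 4: the last row of $E$ is already extremal.** Let $E=N-Q$. Since $Q_{ij}=0$ for $i\ge j$, we have $E_{ij}=\lambda/n$ for $i\ge j$. The last row of $E$ has $n$ entries of modulus $1/n$, so its norm is $1/\sqrt n=\|E\|$; that is, $\|E^*e_n\|=\|E\|$. The operator $\|E\|^2I-EE^*$ is positive and $\langle(\|E\|^2I-EE^*)e_n,e_n\rangle=\|E\|^2-\|E^*e_n\|^2=0$. By fact 3, $EE^*e_n=\|E\|^2e_n$. In particular $\langle EE^*e_n,e_{n-1}\rangle=0$, so rows $n$ and $n-1$ of $E$ are orthogonal.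

**Step 5: row $n-1$ becomes too long.** Row $n-1$ is $(\lambda/n,\dots,\lambda/n,w)$, with $n-1$ entries $\lambda/n$ and one unknown entry $w$. Orthogonality to $(\lambda/n,\dots,\lambda/n)$ says
$$\frac{n-1}{n^2}+\frac{w\bar\lambda}n=0,\qquad\text{so}\qquad|w|=\frac{n-1}n .$$
The squared norm of row $n-1$ is then
$$\frac{n-1}{n^2}+\frac{(n-1)^2}{n^2}=\frac{n-1}n .$$
It must be at most $\|E\|^2=\frac1n$. This is false for $n\ge3$. $\blacksquare$

For $n=2$ the last step produces no contradiction: with $\lambda=1$ it gives $w=-\frac12$, and the rows $(\frac12,-\frac12)$, $(\frac12,\frac12)$ are those of the matrix $N-Q$ in (1). For $n=3$ and $\lambda=1$ the last two rows would be $\frac13(1,1,-2)$ and $\frac13(1,1,1)$, and the first of these has squared norm $\frac23>\frac13$.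

## Splitting at the middle: the constant $\sqrt2$ for large $n$

**Theorem 3.** Let $N,Q,H$ be as in Theorem 1 and $n\ge2$. Then
$$\|N-Q\|\ \ge\ \frac{\|N\|}{1+\sqrt{\lceil n/2\rceil}} .$$
Hence $\liminf_n\sqrt n\,\nu_n\ge\sqrt2$. With the quoted known result, $\limsup_n\sqrt n\,\nu_n\le5\sqrt\pi$.

The estimate (3) is good near the bottom of the chain and (5) near the top. So cut $H$ in the middle, $P=P_m$ and $R=I-P$ with $m\approx n/2$. Each diagonal corner $PNP$, $RNR$ then has norm at most about $\sqrt{n/2}\,\varepsilon$ instead of $\sqrt n\,\varepsilon$. The corner $RNP$ has norm at most $\varepsilon$, since $Q$ has no such corner. What (2) does not control is the corner $PNR$. If one projects $Nx=\lambda x$ by $P$, one meets $PNRx$, and the argument stops. Normality helps once more: $x$ is also an eigenvector of $N^*$, and the corner $PN^*R=(RNP)^*$ is small. So we use $N^*$ for the $P$-component and $N$ for the $R$-component.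

*Proof.* **Step 1: normalize, and bound the three corners.** If $N=0$ there is nothing to prove. Dividing $N$ and $Q$ by $\|N\|$, assume $\|N\|=1$. Let $P_k$ be the projection onto $\ker Q^k$, let $m=\lceil n/2\rceil$, $P=P_m$, $R=I-P$, $\varepsilon=\|N-Q\|$, $E=N-Q$, and
$$a=\|PNP\|,\qquad d=\|RNR\| .$$
By (3), $a\le\|NP_m\|\le\sqrt m\,\varepsilon$. By (5), $d\le\|NR\|\le\sqrt{n-m}\,\varepsilon\le\sqrt m\,\varepsilon$. Finally $R\le I-P_{m-1}$, so (2) with $k=m$ gives $RQP=R(I-P_{m-1})QP_m=0$, whence $\|RNP\|=\|REP\|\le\varepsilon$.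

If $\sqrt m\,\varepsilon\ge1$, then $\varepsilon\ge1/\sqrt m>1/(1+\sqrt m)$ and we are done. So assume $\sqrt m\,\varepsilon<1$; then $a<1$ and $d<1$.

**Step 2: split approximate eigenvectors.** By fact 6 and the paragraph after it, there are $\lambda$ with $|\lambda|=1$ and unit vectors $x_j$ with $(N-\lambda)x_j\to0$. By fact 5 applied to $N-\lambda$, also $(N^*-\bar\lambda)x_j\to0$. Put $y_j=Px_j$ and $z_j=Rx_j$. Passing to a subsequence, $\|y_j\|\to Y$ and $\|z_j\|\to Z$, with $Y^2+Z^2=1$.

**Step 3: two coupled inequalities.** Apply $P$ to $N^*x_j=\bar\lambda x_j+o(1)$ and $R$ to $Nx_j=\lambda x_j+o(1)$: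
$$\bar\lambda y_j=PN^*Py_j+PN^*Rz_j+o(1),\qquad\lambda z_j=RNRz_j+RNPy_j+o(1).$$
Here $\|PN^*P\|=a$ and $\|PN^*R\|=\|RNP\|\le\varepsilon$. Taking norms and letting $j\to\infty$, we get $Y\le aY+\varepsilon Z$ and $Z\le dZ+\varepsilon Y$, that is,
$$(1-a)Y\le\varepsilon Z,\qquad(1-d)Z\le\varepsilon Y .$$

**Step 4: multiply and cancel.** If $Y=0$, the second inequality and $d<1$ give $Z=0$. If $Z=0$, the first and $a<1$ give $Y=0$. Either contradicts $Y^2+Z^2=1$, so $YZ>0$. Multiplying the two inequalities and cancelling $YZ$,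
$$(1-\sqrt m\,\varepsilon)^2\le(1-a)(1-d)\le\varepsilon^2 .$$
As $1-\sqrt m\,\varepsilon>0$, this says $1-\sqrt m\,\varepsilon\le\varepsilon$, i.e. $\varepsilon\ge1/(1+\sqrt m)$.

**Step 5: asymptotics.** For $n\ge2$ we have $\sqrt n\,\nu_n\ge\sqrt n/(1+\sqrt{\lceil n/2\rceil})$, and the right side tends to $\sqrt2$. The quoted result gives $\sqrt n\,\nu_n<5\sqrt\pi$ for every $n$. $\blacksquare$

For small $n$ Theorem 1 may be the stronger bound: at $n=2$ it gives $1/\sqrt2$, and Theorem 3 gives $1/2$. These arguments do not determine the value of $\lim\sqrt n\,\nu_n$, or whether this limit exists.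

## Almost hyponormal operators and the self-commutator of a nilpotent

Normality entered the proof of Theorem 1 only through $\|PN\|=\|NP\|$, and only the inequality $\|PN\|\le\|NP\|$ was needed there. So a one-sided hypothesis suffices, and an error in it can be tracked.

**Theorem 4.** Let $T\in B(H)$, $Q^n=0$, and let $\delta\ge0$ satisfy $TT^*\le T^*T+\delta I$. Then
$$\|T\|^2\le n\|T-Q\|^2+(n-1)\delta .$$
In particular, $\|T-Q\|\ge\|T\|/\sqrt n$ for every hyponormal $T$. Also $\|Q\|^2\le(n-1)\,\|(QQ^*-Q^*Q)_+\|$ whenever $Q^n=0$, and in the last inequality the constant $n-1$ is sharp for every $n$.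

*Proof.* Let $\varepsilon=\|T-Q\|$ and let $P_k$ be the projection onto $\ker Q^k$, so that (2) holds.

**Step 1: the substitute for (4).** For any projection $P$ we have $0\le PTT^*P\le PT^*TP+\delta P$. Hence, by fact 1,
$$\|PT\|^2=\|PTT^*P\|\le\|PT^*TP\|+\delta=\|TP\|^2+\delta .$$

**Step 2: the recursion.** By (2), $(I-P_{k-1})TP_k=(I-P_{k-1})(T-Q)P_k$ has norm at most $\varepsilon$. For every $x$,
$$\|TP_kx\|^2=\|P_{k-1}TP_kx\|^2+\|(I-P_{k-1})TP_kx\|^2\le\left(\|P_{k-1}T\|^2+\varepsilon^2\right)\|x\|^2 ,$$
so $\|TP_k\|^2\le\|P_{k-1}T\|^2+\varepsilon^2$. For $k=1$ the right side is $\varepsilon^2$, because $P_0=0$; no $\delta$ is spent here. For $k\ge2$, Step 1 gives $\|TP_k\|^2\le\|TP_{k-1}\|^2+\delta+\varepsilon^2$. By induction $\|TP_k\|^2\le k\varepsilon^2+(k-1)\delta$ for $k\ge1$, and $k=n$ is the claim.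

**Step 3: the two special cases.** For hyponormal $T$ take $\delta=0$. For the statement about $Q$, take $T=Q$ and $\delta=\|(QQ^*-Q^*Q)_+\|$. The hypothesis holds because $QQ^*-Q^*Q\le(QQ^*-Q^*Q)_+\le\delta I$, and now $\|T-Q\|=0$.

**Step 4: sharpness of $n-1$.** For $n=1$ we have $Q=0$ and both sides are $0$. For $n\ge2$, on $\mathbb C^n$ let $Qe_1=0$ and $Qe_{j+1}=\sqrt j\,e_j$ for $1\le j\le n-1$. Then $Q^n=0$ and $\|Q\|^2=n-1$, the square of the largest weight. Moreover $Q^*e_j=\sqrt j\,e_{j+1}$ for $j\le n-1$ and $Q^*e_n=0$. Therefore $QQ^*e_j=j\,e_j$ for $j\le n-1$ and $QQ^*e_n=0$, while $Q^*Qe_j=(j-1)e_j$ for all $j$. Subtracting,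
$$QQ^*-Q^*Q=\mathrm{diag}(1,\dots,1,-(n-1)),$$
whose positive part has norm $1$. Both sides of the inequality equal $n-1$. $\blacksquare$

## Operators annihilated by $\prod_k(Q-\lambda_k)$

The chain of kernels exists for any product of linear factors, not only for $Q^n$. Each factor $Q-\lambda_k$ moves one step down the chain, and the shift by $\lambda_k$ is charged to the error.

**Theorem 5.** If $N$ is normal and $\prod_{k=1}^n(Q-\lambda_k)=0$, then
$$\|N\|^2\le\sum_{k=1}^n\left(\|N-Q\|+|\lambda_k|\right)^2 .$$

When all $\lambda_k=0$ this is Theorem 1. Another check: for $N=Q=\mathrm{diag}(\lambda_1,\dots,\lambda_n)$ it reads $\max_k|\lambda_k|^2\le\sum_k|\lambda_k|^2$.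

*Proof.* **Step 1: the chain.** Let $\varepsilon=\|N-Q\|$ and let $P_k$ be the projection onto $\ker\prod_{j\le k}(Q-\lambda_j)$. The empty product is $I$, so $P_0=0$. The factors commute, so the kernels increase, and $P_n=I$ by hypothesis. If $\prod_{j\le k}(Q-\lambda_j)x=0$, then $\prod_{j\le k-1}(Q-\lambda_j)$ annihilates $(Q-\lambda_k)x$. Hence
$$(I-P_{k-1})(Q-\lambda_k)P_k=0\qquad(1\le k\le n).$$

**Step 2: the error at level $k$.** Subtracting this zero term,
$$\|(I-P_{k-1})NP_k\|=\|(I-P_{k-1})(N-Q+\lambda_k)P_k\|\le\varepsilon+|\lambda_k| .$$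

**Step 3: the recursion.** Split $NP_kx$ by $P_{k-1}$ and $I-P_{k-1}$, as in Step 3 of Lemma 1, and use (4), which needs only that $N$ is normal:
$$\|NP_k\|^2\le\|P_{k-1}N\|^2+(\varepsilon+|\lambda_k|)^2=\|NP_{k-1}\|^2+(\varepsilon+|\lambda_k|)^2 .$$
Since $NP_0=0$ and $P_n=I$, summing over $k=1,\dots,n$ gives the claim. $\blacksquare$
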